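# Almost every Turing degree is a minimal cover

## 1. The guess $\mu(\mathcal M)=0$, tested on the obvious bases

Toss a fair coin infinitely often and call the result $X\in 2^\omega$. Is there a Turing degree *immediately* below $\deg X$, that is, a degree $\mathbf b<\deg X$ with nothing strictly in between?

**Definition (minimal cover).** A Turing degree $\mathbf a$ is a *minimal cover* if there is a degree $\mathbf b<\mathbf a$ such that no degree $\mathbf c$ satisfies $\mathbf b<\mathbf c<\mathbf a$. We then say that $\mathbf a$ is a minimal cover *of* $\mathbf b$, and call $\mathbf b$ the *base*. We write $\mu$ for the uniform measure on $2^\omega$ and $\mathcal M=\{X:\deg X\text{ is a minimal cover}\}$.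

For example, a minimal degree is a minimal cover of $\mathbf 0$, while $\mathbf 0$ is not a minimal cover, since nothing lies below it.

Question 2 of "The Information Content of Typical Reals" (http://barmpalias.net/papers/typvol.pdf) asks for $\mu(\mathcal M)$. Being a minimal cover can be expressed by an arithmetical formula with 5 alternating quantifiers, so it is decided by 5-randomness, and therefore $\mu(\mathcal M)$ is $0$ or $1$. (Randomness notions are recalled in Section 2.) Two more background facts pull in opposite directions. There is an $n$ such that no $n$-random and no $n$-generic real has minimal degree. On the other hand, there is an $n$ such that every $n$-generic real has a degree that is a minimal cover.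

The answer one would first guess for measure is $0$. The information in a random real looks infinitely divisible: if $A$ holds back part of the information in $X$, give back half of what was held back, and you land strictly between $A$ and $X$. Let us test this.

**Test 1: bases that are restrictions of $X$.** Let $R\subseteq\omega$ be computable with infinite complement, and let the base be $A=X\restriction R$, the bits of $X$ at positions in $R$. The case $R=\emptyset$ is the base $\mathbf 0$; the case $R=\{\text{even numbers}\}$ is half of $X$. Split the complement of $R$ into two infinite computable sets $R_0,R_1$ and let $B=A\oplus (X\restriction R_0)$. If $X\le_T B$, then $X\restriction R_1=\Theta^{B}$ for some functional $\Theta$. For fixed bits on $R\cup R_0$, at most one choice of $X\restriction R_1$ satisfies this, so by Fubini the set of such $X$ is null; there are countably many $\Theta$. In the same way $X\restriction R_0\le_T A$ only on a null set. So $A<_TB<_TX$ for almost every $X$. (If the complement of $R$ is finite, then $A\equiv_TX$ and $A$ is no base.) The guess survives.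

**Test 2: bases that compute the tree of possibilities.** Suppose $A$ computes a perfect tree, $X$ is a path through it, and $Y$ is the sequence of left/right turns that $X$ takes. Then $X\equiv_TA\oplus Y$. If the turns are fair coin tosses independent of $A$, we get the following.

**Proposition 1.** Let $A,Y$ be Borel functions of $X$ with $Y$ uniformly distributed and independent of $A$. Write $Y=Y_0\oplus Y_1$. Then almost surely $A<_TA\oplus Y_0<_TA\oplus Y$. Hence almost surely, if $X\equiv_TA\oplus Y$, then $\deg X$ is not a minimal cover of $\deg A$.

*Proof.* The reals $A,Y_0,Y_1$ are independent, and $Y_0,Y_1$ are uniform. For each functional $\Theta$ and fixed values of $A,Y_0$, at most one value of $Y_1$ equals $\Theta^{A\oplus Y_0}$. By Fubini $Y_1=\Theta^{A\oplus Y_0}$ has probability $0$, and similarly for $Y_0=\Theta^A$. Sum over the countably many $\Theta$. $\square$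

The guess survives again, on a much larger class of bases.

**Test 3: a familiar random real.** Let $\Omega$ be the halting probability of a universal prefix-free machine. It is Martin-Löf random and has degree $\mathbf 0'$. We show that $\mathbf 0'$ is *not* a minimal cover. Recall the Sacks splitting theorem relative to $A$: if $W$ is c.e. in $A$ and $W\not\le_TA$, then $W$ is the union of disjoint sets $B_0,B_1$, both c.e. in $A$, with $W\not\le_TA\oplus B_i$ for $i=0,1$.

Let $A<_T\emptyset'$. Then $\emptyset'$ is c.e. in $A$ and not computable from $A$. Split it as $\emptyset'=B_0\cup B_1$. First, $A\oplus B_i\le_T\emptyset'$: to decide $x\in B_i$, ask whether $x\in\emptyset'$; if so, enumerate $B_0$ and $B_1$ from $A$ until $x$ appears in one of them. Since $\emptyset'\not\le_TA\oplus B_i$, in fact $A\oplus B_i<_T\emptyset'$. Next, $\emptyset'\le_TB_0\oplus B_1$. So if $B_0\le_TA$, then $\emptyset'\le_TA\oplus B_1$, a contradiction. Hence $A<_TA\oplus B_0<_T\emptyset'$, and $A$ is not a base for $\mathbf 0'$.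

All three tests favor $\mu(\mathcal M)=0$. Nevertheless the guess is wrong: $\mu(\mathcal M)=1$. The tests are still useful. Test 2 says what a good base must look like: it must *not* compute the tree through which $X$ is a random path. Test 3 says that 1-randomness alone will not suffice.

## 2. The theorem that refutes the guess

**Definition (randomness and genericity).** A *Martin-Löf test relative to $B$* is a sequence $(V_k)$ of open sets, uniformly $\Sigma^0_1$ in $B$, with $\mu(V_k)\le2^{-k}$; a real is Martin-Löf random relative to $B$ if it lies in no $\bigcap_kV_k$ of this kind. For $n\ge1$, $X$ is *$n$-random* if it is Martin-Löf random relative to $\emptyset^{(n-1)}$. It is *$n$-generic* if for every $\Sigma^0_n$ set $S$ of strings, some initial segment of $X$ lies in $S$ or has no extension in $S$. A property of degrees is *decided by $n$-randomness* if all $n$-random reals have degrees satisfying it, or all have degrees failing it.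

**Definition (weak 3-randomness).** A $\Pi^0_3$ class is a set $\{X:\forall a\,\exists b\,\forall c\;R(X,a,b,c)\}$ with $R$ computable. A real is *weakly 3-random* if it lies in no null $\Pi^0_3$ class.

For example, $\Omega$ is 1-random but not weakly 3-random. Let $\Omega_s\to\Omega$ be a computable approximation. Then $\{\Omega\}=\{X:\forall n\,\exists s\ge n\;\,X\restriction n=\Omega_s\restriction n\}$: for fixed $m$, once $n$ is large the condition forces $X\restriction m=\Omega\restriction m$, and conversely $\Omega$ satisfies the condition. This is a null $\Pi^0_2$ class.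

**Theorem 2.** There is a total Turing functional $\Phi:2^\omega\to2^\omega$ such that:

1. For $\mu$-almost every $X$, $\Phi(X)<_TX$ and no degree lies strictly between $\deg\Phi(X)$ and $\deg X$. Hence $\mu(\mathcal M)=1$.
2. The same holds for every weakly 3-random $X$, in particular for every 3-random $X$. So the degree of every 3-random real is a minimal cover.
3. 1-randomness does not suffice: $\deg\Omega=\mathbf 0'$ is not a minimal cover. So the least $n$ such that the degree of every $n$-random real is a minimal cover is 2 or 3. (Whether 2 works is not settled here.)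
4. For every $Z$ and almost every $X$, $\deg(X\oplus Z)$ is a minimal cover of some degree $\ge\deg Z$. Consequently almost every degree $\mathbf x$ is a minimal cover of infinitely many pairwise incomparable degrees, any two of which join to $\mathbf x$.

Test 3 proved the first sentence of (3); its second sentence then follows from (2).

## 3. Splitting trees, and three obstacles

The sensible first approach copies the usual construction of a minimal degree. Two strings *$e$-split* if the $e$-th functional $\Psi_e$ gives incompatible outputs on them. Let $T$ be a perfect tree computable from $A$, and let $X$ be a path through it. There are two good situations. If at every node of $T$ every string on one side $e$-splits with every string at a suitable level on the other side, then $\Psi_e^X$ tells us which way $X$ turns, and $X\le_TA\oplus\Psi_e^X$. If above some node of $X$ there are no $e$-splits in $T$, then $\Psi_e^X$, when total, is computable from $A$: output whatever any string of $T$ above that node gives. Arrange one situation or the other for each $e$, by shrinking $T$, and $X$ has minimal degree over $A$.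

For a random $X$ three things go wrong.

First, shrinking $T$ discards paths. If at each of infinitely many moments we keep a fixed fraction $<1$ of the paths, almost every $X$ is lost. The remedy is to discard nothing: cut the current set of paths into many pieces, some good and some not, and let $A$ record which piece contains $X$. A piece is good only with some probability, so the attempt may have to be repeated.

Second, by Proposition 1 a base $A$ that *computes* the final tree cannot work. In the repaired construction the tree will change whenever an attempt is made, in the style of finite injury, and $A$ will know it only in the limit.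

Third, the clean dichotomy "$e$-splits exist or they do not" is too fine. We can afford to act only if a definite fraction $\delta$ of each side takes part in a split. When no such $\delta$-split exists, we learn only that *most* of the mass gives the same output. A majority seen now may dissolve later, because $A$ keeps cutting the set of paths. So we must show that majorities are eventually stable. That is the hardest step, in Section 7.

## 4. Cells, leaves and random thinning

**Conventions.** $(\Psi_e)$ and $(\Theta_i)$ each list all Turing functionals with $0/1$ values. An $s$-step computation queries only the first $s$ bits of its oracle. Let $v_{e,s}(X)$ be the longest string $\rho$ with $|\rho|\le s$ such that for all $i<|\rho|$, $\Psi_e^X(i)$ halts within $s$ steps with output $\rho(i)$. It depends only on $X\restriction s$, so it is defined for strings of length $\ge s$ too, and $v_{e,s}(X)\subseteq v_{e,s+1}(X)$. "$\Psi_e^X\supseteq\rho$" means $v_{e,t}(X)\supseteq\rho$ for some $t$. Two strings are *incompatible* if neither extends the other; incompatibility persists under extension. Put $\delta=1/16$.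

For each $s$ we define, uniformly computably, a partition $\mathcal P_s$ of $2^\omega$ into finitely many clopen *cells*, with $\mathcal P_{s+1}$ refining $\mathcal P_s$. A cell $C\in\mathcal P_s$ should be thought of as "all that $A$ knows about $X$ at stage $s$", together with a tree structure on $C$. It carries:

* numbers $h\le s\le m$ and distinct strings $\sigma_\theta$ ($\theta\in2^h$) of length $m$, the *leaves*, with $C=\bigcup_\theta[\sigma_\theta]$;
* a finite set $F_\zeta\subseteq\{0,\dots,|\zeta|\}$ for each node $\zeta$ with $|\zeta|<h$.

The leaf $\sigma_\theta$ is *above* $\eta$ if $\theta\supseteq\eta$. For $|\eta|\le h$ let $D_\eta=\bigcup_{\theta\supseteq\eta}[\sigma_\theta]$, so $\mu(D_\eta)=2^{-|\eta|}\mu(C)$. The set $F_\zeta$ lists the $e$ for which the two sides of $\zeta$ have been made to split. Two invariants are kept: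

* (I1) all elements of $D_\eta$ agree on their first $|\eta|$ bits;
* (I2) if $e\in F_\zeta$, then every leaf above $\zeta0$ and every leaf above $\zeta1$ have incompatible $v_{e,s}$-values.

**Stage 0.** One cell, $h=m=0$, $\sigma_\emptyset=\emptyset$.

**Stage $s\to s+1$ in a cell $C$.** A pair $(\zeta,e)$ with $|\zeta|<h$, $e\le|\zeta|$, $e\notin F_\zeta$ *qualifies* if it has a *$\delta$-split*: a set $U$ of leaves above $\zeta0$ and a set $V$ of leaves above $\zeta1$, each of proportion $\ge\delta$ among the leaves above $\zeta0$, resp. $\zeta1$, such that all $v_{e,s}$-values on $U$ are incompatible with all those on $V$. This is decided by a finite search.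

**Growth.** If no pair qualifies, $C$ stays a cell and the tree gets one more level: replace $h,m$ by $h+1,m+1$, let the new leaves be $\sigma_\theta i$, indexed by $\theta i$; keep the old $F_\zeta$ and set $F_\theta=\emptyset$ for $|\theta|=h$ (old $h$).

**Action.** Otherwise take the least qualifying pair $(\zeta,e)$, ordered first by $|\zeta|$, and its first $\delta$-split $U,V$. We say that $\zeta$ *acts*. Let
$$j=|\zeta|,\qquad m'=m+4,\qquad m''=m'+(h-j-1),\qquad K=2^{h-j+3}.$$
There are $2^{h-j-1}$ leaves above $\zeta0$, so $16\cdot2^{h-j-1}=K$ strings of length $m'$ extend leaves above $\zeta0$; likewise for $\zeta1$. For each $\theta\in2^h$ with $\theta\not\supseteq\zeta$, exactly $2^{m''-m}=K$ strings of length $m''$ extend $\sigma_\theta$. Enumerate these as $(u_k)_{k<K}$, $(v_k)_{k<K}$ and $(\sigma_\theta^{(k)})_{k<K}$ so that for $k<\delta K=2^{h-j-1}$ the string $u_k$ extends a member of $U$ and $v_k$ a member of $V$; this is possible since $16|U|,16|V|\ge2^{h-j-1}$. Split $C$ into the cells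
$$C_k=[u_k]\cup[v_k]\cup\bigcup_{\theta\not\supseteq\zeta}[\sigma_\theta^{(k)}]\qquad(k<K),$$
with the same $h$ and new $m=m''$. The leaves of $C_k$ are $\sigma_\theta^{(k)}$ for $\theta\not\supseteq\zeta$, $u_k\rho$ for $\theta=\zeta0\rho$, and $v_k\rho$ for $\theta=\zeta1\rho$, where $|\rho|=h-j-1$; they all have length $m''$. Each $C_k$ has measure $2^h2^{-m''}=\mu(C)/K$. Set $F_\eta=\emptyset$ for $\eta\supsetneq\zeta$ (these $\eta$ are *reset*) and keep the other $F_\eta$. If $k<\delta K$, the action is a *success*, and $e$ is added to $F_\zeta$.

**Example (one level).** Stage 0 is growth, so at stage 1 the leaves are the strings $0$ and $1$. Suppose $\Psi_0^X(0)=X(0)$ is computed in one step. Then $v_{0,1}$ is $0$ on the leaf $0$ and $1$ on the leaf $1$, so $(\emptyset,0)$ qualifies with $U=\{0\}$, $V=\{1\}$. Here $h=1$, $j=0$, $K=16$, $m'=m''=5$: the cells are $C_k=[u_k]\cup[v_k]$ with $u_k$ a five-bit extension of $0$ and $v_k$ a five-bit extension of $1$. Only $C_0$ counts as success. In the other cells the two sides also split, but we give no credit; the attempt is simply repeated later. Credit is given with conditional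 probability *exactly* $\delta$, and the next section uses this.

**Example (injury).** Let $h=2$ and let $\zeta=\emptyset$ act. Then $K=32$, and $u_k$ extends one of the two old leaves $\sigma_{00},\sigma_{01}$ by four bits. The new set $D_0$ is $[u_k]$, with leaves $u_k0$ and $u_k1$. If $u_k$ extends $\sigma_{01}$, the new $D_{00}=[u_k0]$ is part of the old $D_{01}$. So $D_0$ has shrunk, but $D_{00}$ has moved. This is the injury.

**Lemma 3.** (I1), (I2) and $h\le s\le m$ hold at all stages. Moreover:

(M) at an action of $\zeta$, the new $D_\eta$ is contained in the old $D_\eta$ unless $\eta\supsetneq\zeta0$ or $\eta\supsetneq\zeta1$. At a growth stage $D_\eta$ ($|\eta|\le$ old $h$) does not change.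

*Proof.* At every stage $m$ increases by at least one, and $h$ by at most one, only together with $m$ at growth; so $h\le s\le m$. Hence $v_{e,s}$-values of leaves are defined.

*Growth.* The old $D_\eta$ do not change, and the new $D_{\theta i}=[\sigma_\theta i]$ is a cylinder given by a string of length $m+1\ge h+1$. This gives (I1). New leaves above $\zeta i$ extend old leaves above $\zeta i$, and $v_{e,s+1}$ extends $v_{e,s}$, so (I2) persists; the newly defined $F_\theta$ are empty.

*Action.* Suppose first that $\eta$ does not properly extend $\zeta0$ or $\zeta1$. Then every new leaf above $\eta$ extends an old leaf above $\eta$: $\sigma_\theta^{(k)}$ extends $\sigma_\theta$, the strings $u_k\rho$ extend leaves above $\zeta0$, and the strings $v_k\rho$ extend leaves above $\zeta1$. This is (M), and it gives (I1) for these $\eta$. In the exceptional case $D_\eta$ is $[u_k\rho']$ or $[v_k\rho']$ with $|\rho'|=|\eta|-j-1$, a cylinder given by a string of length $\ge m\ge h\ge|\eta|$, so (I1) holds.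

For (I2), let $e'$ be in the new $F_\eta$. Then $\eta\not\supsetneq\zeta$ because of the resets, so neither $\eta0$ nor $\eta1$ properly extends $\zeta0$ or $\zeta1$, and new leaves above $\eta i$ extend old leaves above $\eta i$. If $e'$ was already in $F_\eta$, (I2) persists. Otherwise $\eta=\zeta$, $e'=e$, $k<\delta K$; all new leaves above $\zeta0$ extend $u_k$, which extends a member of $U$, and all new leaves above $\zeta1$ extend $v_k$, which extends a member of $V$. So (I2) holds. $\square$

**The functional $\Phi$.** Every $X$ lies in exactly one cell $C_s(X)\in\mathcal P_s$. Let $k_s$ be the index $k$ of the cell chosen at stage $s$ (and $k_s=0$ at growth stages), and let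
$$A=\Phi(X)=1^{k_0}01^{k_1}0\cdots .$$
$\Phi$ is total, $A\le_TX$, and $A$ computes the sequence of cells $C_s(X)$ with all their data, written $h_s,D^s_\eta,F^s_\zeta$. Let $\mathcal G_s$ be the finite algebra generated by $\mathcal P_s$; an event is in $\mathcal G_s$ if it is determined by the cell at stage $s$. Then $\sigma(A)=\sigma(\bigcup_s\mathcal G_s)$. If $\zeta$ acts in the cell $C$, each $C_k$ has conditional probability $1/K$. We use $\mu$ as probability and $\mathbb E$ for expectation. All sets below are arithmetical or otherwise Borel.

## 5. Each node acts finitely often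

The purpose of this section is to show that injuries stop, with a quantitative bound that Section 7 needs. Let $N_\zeta$ be the number of actions of $\zeta$, and $K_h=\sum_{|\zeta|=h}N_\zeta$.

**Lemma 4.** $\mathbb E K_h\le2^h17^{h+1}(h+1)!$. Hence almost surely all $N_\zeta$ are finite; and whenever all $N_\zeta$ are finite, $h_s\to\infty$.

*Proof.* Fix $n$ and let $N^n_\zeta,R^n_\zeta$ be the numbers of actions and successes of $\zeta$ at stages $<n$. Whether $\zeta$ acts at $s$ is decided by $\mathcal G_s$, and given $\mathcal G_s$ and an action, success has probability exactly $\delta$. Summing over $s<n$ gives $\mathbb E R^n_\zeta=\delta\,\mathbb E N^n_\zeta$.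

On the other hand each success adds a new element to $F_\zeta\subseteq\{0,\dots,|\zeta|\}$, and $F_\zeta$ shrinks only at a reset, which is an action of a proper initial segment of $\zeta$. So between resets there are at most $|\zeta|+1$ successes, and
$$R^n_\zeta\le(|\zeta|+1)\Bigl(1+\sum_{\xi\subsetneq\zeta}N^n_\xi\Bigr).$$
Take expectations, use $\delta=1/16$, and let $n\to\infty$ by monotone convergence:
$$\mathbb E N_\zeta\le16(|\zeta|+1)\Bigl(1+\sum_{\xi\subsetneq\zeta}\mathbb E N_\xi\Bigr).$$
Put $a_j=\max_{|\zeta|=j}\mathbb E N_\zeta$, $b_j=1+\sum_{i\le j}a_i$, $b_{-1}=1$. Then $a_j\le16(j+1)b_{j-1}$, so $b_j\le(1+16(j+1))b_{j-1}\le17(j+1)b_{j-1}$, and $a_j\le b_j\le17^{j+1}(j+1)!$. Since there are $2^h$ nodes of length $h$, the bound follows.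

Suppose all $N_\zeta<\infty$ but $h_s$ is bounded. Then all but finitely many stages are actions of one of finitely many nodes, a contradiction. $\square$

## 6. The limit path $Y$

Now we extract the path that $X$ takes through the limiting tree. Let $\mathcal S=\{X:N_\zeta<\infty\text{ for all }\zeta\}$, so $\mu(\mathcal S)=1$. For $X\in\mathcal S$ let $S_j$ be the least stage with $h_{S_j}>j$ such that no node of length $\le j$ acts at any stage $\ge S_j$. Whether $X\in\mathcal S$, and the numbers $S_j$, depend only on $A$; $S_j$ is nondecreasing in $j$.

**Lemma 5.** Let $X\in\mathcal S$ and $s\ge S_j$.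

1. The sets $D^s_\eta$, $|\eta|\le j+1$, are decreasing in $s\ge S_j$.
2. $F^s_\zeta$, $|\zeta|\le j$, is constant in $s\ge S_j$; call its value $F^\infty_\zeta$.
3. No pair $(\zeta,e)$ with $|\zeta|\le j$ qualifies at $s$.
4. There is a unique $Y=Y(X)\in2^\omega$ with $X\in D^s_{Y\restriction(j+1)}$ for all $j$ and all $s\ge S_j$.

$Y$ is a Borel function on $\mathcal S$, and on $\mathcal S$ the real $X$ is a Borel function of $(A,Y)$.

*Proof.* (1) Nodes acting at stages $\ge S_j$ have length $>j$, so the exceptional $\eta$ in (M) have length $\ge j+3$. (2) $F_\zeta$ changes only when $\zeta$ or a proper initial segment of $\zeta$ acts. (3) Otherwise the least qualifying pair would have a node of length $\le j$, and that node would act. (4) For $s\ge S_j$, $X$ lies in exactly one $D^s_\eta$ with $|\eta|=j+1$. By (1), $X\in D^{s+1}_{\eta'}\subseteq D^s_{\eta'}$ forces $\eta'=\eta$, so this $\eta$ does not depend on $s$. For different $j$, compare at a common large stage: $X\in D^s_\eta\cap D^s_{\eta'}$ makes $\eta,\eta'$ comparable. Their union is $Y$. Finally, by (I1), all elements of $D^{S_j}_{Y\restriction(j+1)}$ have the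 same first $j+1$ bits, and these are $X\restriction(j+1)$; $S_j$ and $D^{S_j}_\eta$ depend on $A$ only. $\square$

Section 8 will show that $Y$ is uniform and independent of $A$. So $(A,Y)$ is exactly the situation of Proposition 1, except that passing between $X$ and $(A,Y)$ uses the settling times $S_j$. If $A$ computed a function $g$ with $g(j)\ge S_j$ for all $j$, then $X\equiv_TA\oplus Y$: $Y\restriction(j+1)$ is the $\eta$ with $X\in D^{g(j)}_\eta$, and $X\restriction(j+1)$ is read off from $D^{g(j)}_{Y\restriction(j+1)}$. By Proposition 1 this would be incompatible with Theorem 2(1). So once Theorem 2(1) is proved, we know that for almost every $X$ no such $g$ exists.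

## 7. Stability of majorities

Fix $e$. For $|\eta|\le h_s$ let $q^\eta_s(\tau)$ be the proportion of leaves above $\eta$ at stage $s$ whose $v_{e,s}$-value extends $\tau$. This section shows that eventually a majority of $\frac34$ never drops to $\frac12$ or below.

It can drop. Suppose all leaves above $\zeta1$, but only half of those above $\zeta0$, have values extending $\tau$; then $q^\zeta(\tau)=\frac34$. If now $\zeta$ acts and $u_k$ extends a leaf above $\zeta0$ of the other kind, and $v_{e,s+1}$ reveals nothing new, then $q^\zeta(\tau)=\frac12$. Two things help: on average, cutting does not lower the proportion, and a node far above $\zeta$ affects few leaves.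

**Lemma 6.** (Q1) If stage $s$ is a growth stage, or the acting node is incomparable with $\eta$, then $q^\eta_{s+1}(\tau)\ge q^\eta_s(\tau)$.

(Q2) If $\xi\supseteq\eta$ acts at $s$, then $\mathbb E[q^\eta_{s+1}(\tau)\mid\mathcal G_s]\ge q^\eta_s(\tau)$.

*Proof.* (Q1) Each leaf above $\eta$ is replaced by the same number (2 or 1) of extensions, so the proportion computed with $v_{e,s}$ is unchanged; and $v_{e,s+1}$ extends $v_{e,s}$. (Q2) In each of the $K$ equiprobable cells $C_k$ there are $2^{h-|\eta|}$ leaves above $\eta$. Over all $k$ these sets of leaves partition the set of all strings of length $m''$ that give cylinders inside $D^s_\eta$, since all the $u_k$, $v_k$ and $\sigma_\theta^{(k)}$ are used exactly once. So the average over $k$ of the proportion computed with $v_{e,s}$ is $q^\eta_s(\tau)$; and $v_{e,s+1}$ extends $v_{e,s}$. $\square$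

A first attempt would be a second-moment bound. An action of a node $\xi\supseteq\zeta$ of length $h$ affects only the fraction $2^{-(h-|\zeta|)}$ of the leaves above $\zeta$, so one would add up the squares $4^{-(h-|\zeta|)}$ over all actions. Their expected sum is controlled by $\sum_h4^{-(h-|\zeta|)}\,\mathbb E K_h$, and here we are stuck: with the bound $2^h17^{h+1}(h+1)!$ on $\mathbb E K_h$ the terms tend to infinity. The way out is not to pay for every action. However often nodes act above a node $\eta$ of length $h$, the proportion $q^\eta$ stays in $[0,1]$. So $q^\zeta$ is an average of $2^{h-|\zeta|}$ bounded quantities, one for each $\eta\supseteq\zeta$ of length $h$, of which only one at a time is exposed to chance. As long as nodes shorter than $h$ keep quiet, this average behaves like an average of that many independent bounded variables, and its downward deviation by $\varepsilon$ has probability at most $\exp(-2\cdot2^{h-|\zeta|}\varepsilon^2)$ *no matter how many actions occur*. This beats the factorial.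

**Lemma 7.** For each $\zeta$ and $e$, almost surely there is $s_*$ such that for all $t\ge s\ge s_*$ and all $\tau$: if $q^\zeta_s(\tau)\ge\frac34$, then $q^\zeta_t(\tau)>\frac12$.

*Proof.*

**Step 1: thresholds.** We give each level its own permitted loss. For $h\ge|\zeta|$ let
$$\kappa_h=\tfrac34-2^{-3-h/4}\in[\tfrac58,\tfrac34),\qquad\text{so}\qquad\kappa_{h+1}-\kappa_h=2^{-3-h/4}(1-2^{-1/4})\ge2^{-6-h/4},$$
as $1-2^{-1/4}\ge\frac18$. Let $B^n_h$ be the event that there are $s<t\le n$ with $h_s\ge|\zeta|$ and $\tau$ such that $q^\zeta_s(\tau)\ge\frac34$, $q^\zeta_t(\tau)<\kappa_h$, and no node of length $<h$ acts at a stage in $[s,t)$. Let $B_h=\bigcup_nB^n_h$.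

Let $L_{h,r}$ be the event that a node of length exactly $h$ acts at $r$ and, $\tau^*$ being the longest string with $q^\zeta_r(\tau^*)\ge\kappa_{h+1}$, there is $t>r$ with $q^\zeta_t(\tau^*)<\kappa_h$ and no node of length $<h$ acting in $[r,t)$. Here $\tau^*$ exists: $\kappa_{h+1}>\frac12$, so two strings with $q^\zeta_r\ge\kappa_{h+1}$ are both extended by the value of some common leaf and are comparable; so these strings form a chain, which is finite because values are finite strings, and which contains $\emptyset$. The point of $\tau^*$ is that one string stands for all $\tau$, so no union bound over $\tau$ is needed.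

**Step 2: passing from level $h$ to level $h+1$.** We claim
$$B^n_h\subseteq B^n_{h+1}\cup\bigcup_{r<n}L_{h,r}.\tag{1}$$
Let $s,t,\tau$ witness $B^n_h$. If no node of length $h$ acts in $[s,t)$, then $(s,t,\tau)$ witnesses $B^n_{h+1}$, since $\kappa_h<\kappa_{h+1}$. Otherwise let $r$ be the first stage in $[s,t)$ at which a node of length $h$ acts. If $q^\zeta_r(\tau)<\kappa_{h+1}$, then $r>s$, because $q^\zeta_s(\tau)\ge\frac34$, and $(s,r,\tau)$ witnesses $B^n_{h+1}$. If $q^\zeta_r(\tau)\ge\kappa_{h+1}$, then $\tau\subseteq\tau^*$ and $q^\zeta_t(\tau^*)\le q^\zeta_t(\tau)<\kappa_h$, so $L_{h,r}$ holds.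

**Step 3: the probability of $L_{h,r}$.** Here is the concentration argument. Fix a cell of $\mathcal P_r$ in which a node of length $h$ acts, so $h_r>h$, and work conditionally on this cell, on which $\tau^*$ is fixed. Let $M=2^{h-|\zeta|}$. For $\eta\supseteq\zeta$ with $|\eta|=h$ let $x^\eta_t=1-q^\eta_t(\tau^*)\in[0,1]$. There are $M$ such $\eta$, with equally many leaves above each, so the mean is $\bar x_t=1-q^\zeta_t(\tau^*)$. For $\gamma>0$ put
$$W_t=\prod_\eta\bigl(1+(\exp(\gamma)-1)x^\eta_t\bigr)\qquad(t\ge r).$$
Let $T\ge r$ be the first stage at which a node of length $<h$ acts ($T=\infty$ if there is none). Actions at $t$ are decided by $\mathcal G_t$, so $T$ is a stopping time for $(\mathcal G_t)$.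

If $r\le t<T$, then stage $t$ is a growth stage or the acting node has length $\ge h$; so the acting node extends or is incomparable with each $\eta$, and extends at most one of them. For that one, $\mathbb E[x^\eta_{t+1}\mid\mathcal G_t]\le x^\eta_t$ by (Q2). All other $x^\eta$ do not increase, by (Q1). All factors are positive, so we may bound the other factors by their values at $t$, which are $\mathcal G_t$-measurable, and obtain $\mathbb E[W_{t+1}\mid\mathcal G_t]\le W_t$. Thus $W_{t\wedge T}$ is a nonnegative supermartingale; it is bounded by $\exp(\gamma M)$.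

Let $a=1-\kappa_{h+1}$ and $b=1-\kappa_h$. Then $\bar x_r\le a$, and by concavity of $\log$,
$$W_r\le\bigl(1+(\exp(\gamma)-1)\bar x_r\bigr)^M\le\bigl(1-a+a\exp(\gamma)\bigr)^M .$$
By convexity $\exp(\gamma x)\le1+(\exp(\gamma)-1)x$ on $[0,1]$, so $W_t\ge\exp(\gamma M\bar x_t)$. On $L_{h,r}$ there is $t\le T$ with $\bar x_t>b$, so $W_{t\wedge T}\ge\exp(\gamma Mb)$ for this $t$. The maximal inequality for nonnegative supermartingales says that $\sup_tW_{t\wedge T}\ge c$ has conditional probability at most $W_r/c$. Hoeffding's lemma says $\log(1-a+a\exp(\gamma))\le\gamma a+\gamma^2/8$: the left side vanishes at $\gamma=0$, has derivative $a$ there, and has second derivative of the form $p(1-p)\le\frac14$. With $\gamma=4(b-a)$ we get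
$$\mu(L_{h,r}\mid\mathcal G_r)\le\exp\bigl(M(\gamma^2/8-\gamma(b-a))\bigr)=\exp(-2M(b-a)^2)\le p_h:=\exp\bigl(-2^{h/2-11-|\zeta|}\bigr),$$
since $2M(b-a)^2\ge2\cdot2^{h-|\zeta|}\cdot2^{-12-h/2}$.

**Step 4: summation.** We now iterate (1). Summing Step 3 over the stages $r$ at which a node of length $h$ acts,
$$\mu(B^n_h)\le\mu(B^n_{h+1})+p_h\,\mathbb E K_h .$$
If $h\ge n$ then $B^n_h=\emptyset$: a node acting at a stage $r<n$ has length $<h_r\le r<h$, so in a witness no node at all acts in $[s,t)$, and by (Q1) $q^\zeta_t(\tau)\ge q^\zeta_s(\tau)\ge\frac34>\kappa_h$, a contradiction. Hence $\mu(B^n_h)\le\sum_{k\ge h}p_k\,\mathbb E K_k$ for all $n$. As $B^n_h$ increases with $n$, $\mu(B_h)\le\sum_{k\ge h}p_k\,\mathbb E K_k$. By Lemma 4, $\log\mathbb E K_k=O(k\log k)$ (for $k\ge2$), while $\log(1/p_k)$ grows like $2^{k/2}$. So the series converges and $\mu(B_h)\to0$.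

Therefore almost surely $X\in\mathcal S$ and some $B_h$ with $h\ge|\zeta|$ fails. Take $s_*=S_h$: from then on $h_s>h\ge|\zeta|$ and no node of length $<h$ acts, so if $t\ge s\ge s_*$ and $q^\zeta_s(\tau)\ge\frac34$, then $q^\zeta_t(\tau)\ge\kappa_h\ge\frac58>\frac12$. $\square$

## 8. The law of $X$ given $A$

Next we transfer statements about proportions of leaves to statements about conditional probability. Let $\mu_A$ be a regular conditional distribution of $X$ given $A$; that is, for bounded Borel $G$,
$$\mathbb E\,G(A,X)=\mathbb E\int G(A,Z)\,d\mu_A(Z).\tag{2}$$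
Applying (2) to the indicator of $\{(B,Z):Z\notin\mathcal S\text{ or }\Phi(Z)\ne B\}$ shows that almost surely $\mu_A$ is concentrated on $\{Z\in\mathcal S:\Phi(Z)=A\}$. For given $e$ put
$$\lambda_\eta(\rho)=2^{|\eta|}\mu_A\{Z:Y(Z)\supset\eta,\ \Psi_e^Z\supseteq\rho\}.$$

We use Hunt's lemma: if $|J_s|\le1$, $J_s\to J$ a.s. and $\mathcal G_s$ increases, then $\mathbb E[J_s\mid\mathcal G_s]\to\mathbb E[J\mid\sigma(\bigcup_s\mathcal G_s)]$ a.s. (Proof: let $H_n=\sup_{s\ge n}|J_s-J|\le2$. For $s\ge n$, $|\mathbb E[J_s\mid\mathcal G_s]-\mathbb E[J\mid\mathcal G_s]|\le\mathbb E[H_n\mid\mathcal G_s]$. By Lévy's theorem the right side tends to $\mathbb E[H_n\mid\sigma(\bigcup\mathcal G_s)]$, which tends to $0$ a.s. as $n\to\infty$ since $H_n\downarrow0$ boundedly; and $\mathbb E[J\mid\mathcal G_s]\to\mathbb E[J\mid\sigma(\bigcup\mathcal G_s)]$, again by Lévy.)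

**Lemma 8.** Almost surely, for all $\eta,\rho,e$: $\mu_A\{Y\supset\eta\}=2^{-|\eta|}$ and $\liminf_sq^\eta_s(\rho)\ge\lambda_\eta(\rho)$.

*Proof.* Fix $t$. Let $J_s$ be the indicator of $\{h_s\ge|\eta|,\ X\in D^s_\eta,\ v_{e,t}(X)\supseteq\rho\}$. On $\mathcal S$ it converges to the indicator of $\{Y\supset\eta,\ v_{e,t}(X)\supseteq\rho\}$, because for $s\ge S_{|\eta|}$ we have $X\in D^s_\eta$ iff $Y\supset\eta$. By Hunt's lemma, $\mathbb E[J_s\mid\mathcal G_s]\to\mu_A\{Y\supset\eta,v_{e,t}\supseteq\rho\}$ a.s. For $s\ge t$ with $h_s\ge|\eta|$, leaves have length $\ge s\ge t$, so $v_{e,t}$ is constant on them, and $\mathbb E[J_s\mid\mathcal G_s]$ is $2^{-|\eta|}$ times the proportion of leaves above $\eta$ with $v_{e,t}\supseteq\rho$. For $\rho=\emptyset$ this is $2^{-|\eta|}$, which gives the first claim. In general it is at most $2^{-|\eta|}q^\eta_s(\rho)$, since $v_{e,s}\supseteq v_{e,t}$. Let $s\to\infty$, and then $t\to\infty$. $\square$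

**Lemma 9.** Almost surely $X\not\le_TA$.

*Proof.* Almost surely, under $\mu_A$ the real $Y$ is uniformly distributed and is a function of $X$, so $\mu_A$ has no atoms. By (2), $\mu(\Theta_i^A=X)=\mathbb E\,\mu_A(\{\Theta_i^A\})=0$ for each $i$, where $\mu_A(\{\Theta_i^A\})$ is read as $0$ if $\Theta_i^A$ is not total. $\square$

## 9. Decode $X$ or compute $\Psi_e^X$

Now the dichotomy: along the path $Y$, either almost all nodes have been made to split for $e$, and we decode; or infinitely many have not, and then $\Psi_e^X\le_TA$ almost surely.

**Lemma 10.** Let $X\in\mathcal S$, let $\Psi_e^X$ be total, and let $e\in F^\infty_{Y\restriction j}$ for all $j\ge j_0$. Then $X\le_TA\oplus\Psi_e^X$.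

*Proof.* Use $Y\restriction j_0$ and $S_{j_0}$ as finite information. For $s\ge S_{j_0}$ start with $\xi=Y\restriction j_0$; then $X\in D^s_\xi$. While $|\xi|<h_s$ and $e\in F^s_\xi$, proceed as follows. The leaf containing $X$ is above some $\xi i$, and its value is $v_{e,s}(X)\subset\Psi_e^X$. By (I2) every leaf above the other child of $\xi$ has a value incompatible with $v_{e,s}(X)$, hence not an initial segment of $\Psi_e^X$. So $i$ is the unique bit for which some leaf above $\xi i$ has a value that is an initial segment of $\Psi_e^X$. It can be found from $A\oplus\Psi_e^X$, and $X\in D^s_{\xi i}$. Replace $\xi$ by $\xi i$.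

Let $\xi_s$ be the final node. Always $X\in D^s_{\xi_s}$, so by (I1) we learn $X\restriction|\xi_s|$, correctly at every $s\ge S_{j_0}$. It remains to see that $|\xi_s|$ is unbounded. Let $j\ge j_0$ and $s\ge S_j$. For $j_0\le i\le j$ we have $h_s>j\ge i$, $e\in F^\infty_{Y\restriction i}=F^s_{Y\restriction i}$ and $X\in D^s_{Y\restriction(i+1)}$. So the procedure moves along $Y$ at least to $Y\restriction(j+1)$. $\square$

Note that the decoder never has to know $S_j$ for $j>j_0$: a wrong tree may stop it early, but cannot deceive it.

**Lemma 11.** The set $\mathcal N_e$ of all $X\in\mathcal S$ such that $\Psi_e^X$ is total, $\Psi_e^X\not\le_TA$, and $e\notin F^\infty_{Y\restriction j}$ for infinitely many $j$, is null.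

*Proof.* Write $\mathcal N=\mathcal N_e$, a Borel set.

**Step 1: density.** We find a node above which almost everything is in $\mathcal N$. For $\zeta\in2^j$ and bounded Borel $g$, (2) and $\mu_A\{Y\supset\zeta\}=2^{-j}$ give
$$\mathbb E[1_{\mathcal N}1_{Y\supset\zeta}\,g(A)]=\mathbb E[g(A)\,\mu_A(\mathcal N\cap\{Y\supset\zeta\})]=\mathbb E[g(A)\,1_{Y\supset\zeta}\,2^j\mu_A(\mathcal N\cap\{Y\supset\zeta\})].$$
So $\mu(\mathcal N\mid A,Y\restriction j)=2^j\mu_A(\mathcal N\cap\{Y\supset Y(X)\restriction j\})$ a.s. Since $X$ is a.s. a Borel function of $(A,Y)$, Lévy's theorem gives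
$$2^j\mu_A(\mathcal N\cap\{Y\supset Y(X)\restriction j\})\to1_{\mathcal N}(X)\quad\text{a.s.}$$
Suppose $\mu(\mathcal N)>0$, and take $X\in\mathcal N$ outside the null sets of all almost-sure statements so far. Choose $j\ge e$ such that for $\zeta=Y\restriction j$ we have $e\notin F^\infty_\zeta$ and
$$2^j\mu_A(\mathcal N\cap\{Y\supset\zeta\})>\tfrac{31}{32}.\tag{3}$$
The numbers $2^{j+1}\mu_A(\mathcal N\cap\{Y\supset\zeta i\})$, $i=0,1$, are at most $1$ and have sum $>\frac{31}{16}$, so each is at least $\frac{15}{16}$. Write $\lambda_i=\lambda_{\zeta i}$ and, for $S\subseteq2^l$, $\lambda_i(S)=\sum_{\rho\in S}\lambda_i(\rho)$. As $\Psi_e$ is total on $\mathcal N$, $\lambda_i(2^l)\ge\frac{15}{16}$ for all $l$.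

**Step 2: no split means no separation.** We claim that for every $S\subseteq2^l$, $\lambda_0(S)\le\delta$ or $\lambda_1(2^l\setminus S)\le\delta$. Otherwise sum Lemma 8 over $S$, resp. over $2^l\setminus S$. For all large $s$ the leaves above $\zeta0$ with value extending a member of $S$, and the leaves above $\zeta1$ with value extending a member of $2^l\setminus S$, have proportions $>\delta$; their values extend different strings of length $l$, so they form a $\delta$-split. As $e\le j$ and $e\notin F^s_\zeta=F^\infty_\zeta$ for $s\ge S_j$, the pair $(\zeta,e)$ qualifies at some $s\ge S_j$. This contradicts Lemma 5(3).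

**Step 3: concentration on one value.** We claim that for every $l$ there is $\rho_l\in2^l$ with $\lambda_\zeta(\rho_l)>\frac{13}{16}$. Suppose first that $\lambda_0(\rho)\le\frac{13}{16}$ for all $\rho\in2^l$. Then there is $S\subseteq2^l$ with $\lambda_0(S)>\frac1{16}$ and $\lambda_0(2^l\setminus S)>\frac1{16}$. Indeed, if some $\lambda_0(\rho)>\frac1{16}$, take $S=\{\rho\}$, whose complement has mass $\ge\frac{15}{16}-\frac{13}{16}=\frac2{16}$. Otherwise add strings to $S$ one at a time until the mass first exceeds $\frac1{16}$; it is then $\le\frac2{16}$, and the complement has mass $\ge\frac{13}{16}$. Step 2 applied to $S$ and to $2^l\setminus S$ gives $\lambda_1(2^l\setminus S)\le\frac1{16}$ and $\lambda_1(S)\le\frac1{16}$, so $\lambda_1(2^l)\le\frac18$, a contradiction.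

So some $\lambda_0(\rho)>\frac{13}{16}$. Step 2 for $\{\rho\}$ gives $\lambda_1(2^l\setminus\{\rho\})\le\frac1{16}$, so $\lambda_1(\rho)\ge\frac{14}{16}$. As $\lambda_\zeta=\frac12(\lambda_0+\lambda_1)$, $\lambda_\zeta(\rho)>\frac{13}{16}$; let $\rho_l=\rho$.

Incompatible strings correspond to disjoint events and $\lambda_\zeta(\emptyset)\le1$, so, all $\lambda_\zeta(\rho_l)$ being $>\frac12$, the $\rho_l$ are unique and nested. They define $f\in2^\omega$, and
$$2^j\mu_A\{Z:Y(Z)\supset\zeta,\ \Psi_e^Z=f\}=\lim_l\lambda_\zeta(f\restriction l)\ge\tfrac{13}{16}.\tag{4}$$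

**Step 4: $f\le_TA$.** Here the stability of majorities is used. Take $s_*$ from Lemma 7 for $\zeta,e$, enlarged so that $h_{s_*}\ge|\zeta|$; it is one number, so finite information. To compute $f\restriction l$, search for $s\ge s_*$ and $\tau\in2^l$ with $q^\zeta_s(\tau)\ge\frac34$, and output $\tau$. The numbers $q^\zeta_s(\tau)$ are computable from $A$. The search succeeds, since $\liminf_sq^\zeta_s(f\restriction l)\ge\lambda_\zeta(f\restriction l)>\frac{13}{16}$ by Lemma 8. If some $\tau\ne f\restriction l$ were found, then for all large $t$ we would have $q^\zeta_t(\tau)>\frac12$ and $q^\zeta_t(f\restriction l)\ge\frac34$. This is impossible, because these are proportions of disjoint sets of leaves.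

**Step 5: contradiction.** By Step 4, no $Z$ with $\Phi(Z)=A$ and $\Psi_e^Z=f$ belongs to $\mathcal N$. So (4) gives $2^j\mu_A(\mathcal N\cap\{Y\supset\zeta\})\le\frac3{16}$, against (3). $\square$

**Proof of Theorem 2(1).** For almost every $X$: $X\in\mathcal S$, $X\not\le_TA$ and $X\notin\bigcup_e\mathcal N_e$. Let $A\le_TC\le_TX$, say $C=\Psi_e^X$. If $C\not\le_TA$, then, as $X\notin\mathcal N_e$, $e\in F^\infty_{Y\restriction j}$ for all but finitely many $j$. By Lemma 10, $X\le_TA\oplus C\equiv_TC$. So $C\equiv_TA$ or $C\equiv_TX$, and $A<_TX$. Hence $\deg X$ is a minimal cover of $\deg\Phi(X)$, and $\mu(\mathcal M)=1$. $\blacksquare$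

## 10. Every weakly 3-random real

The proof of (1) used three facts about $X$, together with Lemma 10, which holds for every $X\in\mathcal S$. We capture the failure of each fact by null $\Pi^0_3$ classes.

**Proof of Theorem 2(2).**

**Step 1: the null classes.** This step lists the classes a weakly 3-random real must avoid.

* $\{X:N_\zeta=\infty\}$ for each $\zeta$ ("for all $n$ there is $s\ge n$ at which $\zeta$ acts"): $\Pi^0_2$, null by Lemma 4.
* $\{X:\Theta_i^{\Phi(X)}=X\}$ for each $i$: $\Pi^0_2$, null by Lemma 9.
* $\mathrm{Bad}_e$ for each $e$: the set of $X$ such that $\Psi_e^X$ is total; such that $\forall r\,\exists j\ge r\,\exists s_0\,\forall s\ge s_0$ [$h_s>j$, no node of length $\le j$ acts at $s$, and $e\notin F^s_\eta$ for the $\eta\in2^j$ with $X\in D^s_\eta$]; and such that $\Theta_i^{\Phi(X)}\ne\Psi_e^X$ for all $i$.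

$\mathrm{Bad}_e$ is $\Pi^0_3$: totality is $\Pi^0_2$; the bracket is decidable from $X$, so the second clause is $\Pi^0_3$; and for $\Psi_e^X$ total the last clause says
$$\forall i\,\exists n\,\forall t\;\neg\bigl[\Theta_{i,t}^{\Phi(X)}(n)\downarrow\;=\;\Psi_{e,t}^X(n)\downarrow\bigr].$$
$\mathrm{Bad}_e$ is null: let $X\in\mathrm{Bad}_e\cap\mathcal S$, and let $j,s_0$ be as in the second clause. At any $s\ge\max(s_0,S_j)$ the node $\eta$ is $Y\restriction j$ and $F^s_\eta=F^\infty_\eta$, so $e\notin F^\infty_{Y\restriction j}$. There are infinitely many such $j$. Hence $\mathrm{Bad}_e\cap\mathcal S\subseteq\mathcal N_e$, and Lemmas 4 and 11 apply.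

**Step 2: avoiding them suffices.** We recover the three facts. Let $X$ be weakly 3-random. Then $X\in\mathcal S$ and $X\not\le_T\Phi(X)$. Suppose $\Psi_e^X$ is total and $\Psi_e^X\not\le_T\Phi(X)$. Then $e\in F^\infty_{Y\restriction j}$ for almost all $j$; otherwise, for infinitely many $j$, the second clause of $\mathrm{Bad}_e$ would hold with $s_0=S_j$, and $X\in\mathrm{Bad}_e$. The argument for (1) now applies to $X$ word for word.

**Step 3: 3-random implies weakly 3-random.** We cover a null $\Pi^0_3$ class by a Martin-Löf test relative to $\emptyset''$. Let the class be $\bigcap_rT_r$ with $T_r$ uniformly $\Sigma^0_2$, decreasing without loss of generality (take finite intersections), and $T_r=\bigcup_iP_{r,i}$ with $P_{r,i}$ uniformly $\Pi^0_1$ classes increasing in $i$. If $P_{r,i}=\bigcap_tP_{r,i}[t]$ with decreasing clopen approximations, then $\mu(P_{r,i})\le q$ iff for every rational $\varepsilon>0$ there is $t$ with $\mu(P_{r,i}[t])<q+\varepsilon$, which is $\Pi^0_2$. So "$\mu(T_r)\le q$", that is, $\forall i\;\mu(P_{r,i})\le q$, is $\Pi^0_2$, and $\emptyset''$ can find $r_k$ with $\mu(T_{r_k})\le2^{-k-1}$; such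 $r_k$ exists because the $T_r$ decrease to a null set. Using $\emptyset'$, find for each $i$ a clopen set containing $P_{r_k,i}$ and exceeding it in measure by less than $2^{-k-2-i}$: take a stage $t$ from which the measure of the approximation never drops by more than half that amount; this is a $\Pi^0_1$ condition on $t$, and such $t$ exists. The union over $i$ of these clopen sets covers $T_{r_k}$ and has measure at most
$$2^{-k-1}+\sum_i2^{-k-2-i}=2^{-k}.$$
These unions form a Martin-Löf test relative to $\emptyset''$ covering $\bigcap_rT_r$. So a 3-random real lies in no null $\Pi^0_3$ class. $\blacksquare$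

**Proof of Theorem 2(3).** Test 3 of Section 1 shows that $\deg\Omega=\mathbf 0'$ is not a minimal cover, and $\Omega$ is 1-random, so $n=1$ does not work. By (2), $n=3$ works. So the least $n$ is 2 or 3. $\blacksquare$

## 11. Parameters, and infinitely many incomparable bases

**Proof of Theorem 2(4).**

**Step 1: the construction with a parameter.** We rerun everything with a fixed real $Z$. Replace the functionals by $X\mapsto\Psi_e^{X\oplus Z}$, computing $v_{e,s}(X)$ with $Z$ available; an $s$-step computation still uses only $X\restriction s$. The construction of Section 4 is now uniformly $Z$-computable. It yields $A=\Phi^Z(X)\le_TX\oplus Z$, and $A\oplus Z$ computes the cells with their data. Lemmas 3–8 speak only of measure and of the combinatorics of $v_{e,s}$; their proofs use only that $v_{e,s}(X)$ depends on $X\restriction s$ and increases with $s$, and so do not change. The other lemmas become the following.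

* Lemma 9: almost surely $X\not\le_TA\oplus Z$. The measure $\mu_A$ still has no atoms, and for each $i$ the real $\Theta_i^{A\oplus Z}$, if total, is determined by $A$, as $Z$ is fixed.
* Lemma 10: $X\le_TA\oplus Z\oplus\Psi_e^{X\oplus Z}$, since the decoder uses the cells, which $A\oplus Z$ computes.
* Lemma 11: with $\mathcal N_e$ defined by $\Psi_e^{X\oplus Z}\not\le_TA\oplus Z$, Steps 1–3 are unchanged; in Step 4 the numbers $q^\zeta_s(\tau)$ are computable from $A\oplus Z$, so $f\le_TA\oplus Z$; and in Step 5 no real $X'$ with $\Phi^Z(X')=A$ and $\Psi_e^{X'\oplus Z}=f$ is in $\mathcal N_e$.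

So for almost every $X$: $X\in\mathcal S$, $X\not\le_TA\oplus Z$, $X\notin\bigcup_e\mathcal N_e$. For such $X$ we have $A\oplus Z<_TX\oplus Z$. If $A\oplus Z\le_TC\le_TX\oplus Z$, say $C=\Psi_e^{X\oplus Z}$, and $C\not\le_TA\oplus Z$, then $X\le_TA\oplus Z\oplus C\equiv_TC$, and since $Z\le_TC$ also $X\oplus Z\le_TC$. So $\deg(X\oplus Z)$ is a minimal cover of $\deg(A\oplus Z)\ge\deg Z$.

**Step 2: all parameters at once.** In order to let $Z$ be part of a random real, we need a joint statement. Let $G$ be the set of pairs $(X,Z)$ such that $X\in\mathcal S$, $X\not\le_TA\oplus Z$ and $X\notin\bigcup_e\mathcal N_e$, all for the construction with parameter $Z$. The construction is uniformly computable from $Z$, so these conditions are arithmetical in $(X,Z)$, and $G$ is Borel. By Step 1 each section $\{X:(X,Z)\in G\}$ has measure $1$, so $G$ has measure $1$ by Fubini.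

**Step 3: many bases for one real.** Now we use each column of $X$ in turn as "the random real" and the rest as the parameter. Write $X=\bigoplus_nX_n$ and $X^{\ne n}=\bigoplus_{k\ne n}X_k$. For each $n$ the map $X\mapsto(X_n,X^{\ne n})$ is a rearrangement of coordinates and so preserves measure. Hence for almost every $X$ and every $n$, $(X_n,X^{\ne n})\in G$, and $\deg X=\deg(X_n\oplus X^{\ne n})$ is a minimal cover of some $\mathbf a_n\ge\deg X^{\ne n}$.

Let $n\ne m$. Then $\mathbf a_m\ge\deg X^{\ne m}\ge\deg X_n$, so
$$\mathbf a_n\vee\mathbf a_m\ge\deg X^{\ne n}\vee\deg X_n=\deg X .$$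
Both $\mathbf a_n$ and $\mathbf a_m$ are below $\deg X$, so $\mathbf a_n\vee\mathbf a_m=\deg X$. If $\mathbf a_n\le\mathbf a_m$, this join would be $\mathbf a_m<\deg X$, a contradiction. So the degrees $\mathbf a_n$ are pairwise incomparable, $\deg X$ is a minimal cover of each of them, and any two of them join to $\deg X$. $\blacksquare$
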